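# The asymptotic-norming property and the Radon–Nikodym property differ on the long James space

## 1. "ANP equals RNP": the natural guess on $\ell_2(\Gamma)$, $\ell_1(\Gamma)$ and $c_0$

All Banach spaces are real and nonzero. $S(X)$ is the unit sphere of $X$, $B(X)$ and $B(X^*)$ are closed unit balls, and $X$ is regarded as a subspace of $X^{**}$. Two properties are compared in this lecture, and the guess to be tested is that they are the same.

**Definition (norming set).** A set $\Phi\subset X^*$ is a norming set for $X$ if $\Phi\subset B(X^*)$ and $\|x\|=\sup_{\varphi\in\Phi}\varphi(x)$ for all $x\in X$.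

**Definition (asymptotically normed).** A sequence $(x_n)$ in $S(X)$ is asymptotically normed by $\Phi$ if for every $\varepsilon>0$ there are $\varphi\in\Phi$ and $m\in\mathbb N$ with $\varphi(x_n)>1-\varepsilon$ for all $n\ge m$.

**Definition (ANP).** $X$ has the $\Phi$-ANP-I if every sequence in $S(X)$ asymptotically normed by $\Phi$ converges. It has the $\Phi$-ANP-II if every such sequence has a convergent subsequence. It has the $\Phi$-ANP-III if every such sequence satisfies $\bigcap_n\overline{co}\{x_k:k\ge n\}\ne\emptyset$. For $k\in\{I,II,III\}$, $X$ has the ANP-$k$ if there are an equivalent norm on $X$ and a norming set $\Phi$ for that norm such that $X$ with that norm has the $\Phi$-ANP-$k$.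

The asymptotic-norming property was introduced by James and Ho. Three facts are immediate. First, $\Phi$-ANP-I $\Rightarrow$ $\Phi$-ANP-II $\Rightarrow$ $\Phi$-ANP-III, because the limit of a subsequence lies in every $\overline{co}\{x_k:k\ge n\}$. Second, ANP-$k$ passes to a closed subspace $Y$: restrict the norm and use $\Phi|_Y$; limits and closed convex hulls of sequences in $Y$ stay in $Y$. Third, ANP-$k$ is invariant under isomorphism.

**Definition (RNP).** A set $D\subset X$ is dentable if for every $\varepsilon>0$ there is $x\in D$ that is not in the closed convex hull of $\{y\in D:\|y-x\|\ge\varepsilon\}$. $X$ has the Radon–Nikodym property if every nonempty bounded subset of $X$ is dentable. Equivalently, every $X$-valued countably additive measure of bounded variation that is absolutely continuous with respect to a finite measure $\mu$ has a Bochner integrable density with respect to $\mu$.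

For example, the unit ball of a Hilbert space is dentable: if $\|x\|=1$, $\|y\|\le1$ and $\langle y,x\rangle>1-\delta$, then $\|x-y\|^2\le2-2(1-\delta)=2\delta$. So the points $y$ of the ball with $\|y-x\|\ge\varepsilon$ lie in the closed half-space $\langle y,x\rangle\le1-\varepsilon^2/2$, which misses $x$.

We use these textbook facts about the RNP. It passes to closed subspaces (clear from dentability). A space has the RNP if all its separable closed subspaces do (Diestel–Uhl, *Vector Measures*, Ch. III.3). Separable dual spaces have it (Dunford–Pettis; same chapter). A finite direct sum of spaces with the RNP has it: take densities coordinatewise.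

**The guess.** Ghoussoub and Maurey proved that for separable Banach spaces the ANP is equivalent to the RNP. Since the RNP is decided on separable subspaces, one would guess that the equivalence holds for all Banach spaces and all three $k$. The question is posed in "On The Asymptotic-Norming Property". Here are the first tests.

*Hilbert space $\ell_2(\Gamma)$, any $\Gamma$.* Its separable subspaces are separable duals, so it has the RNP. Take $\Phi=B(X^*)$. If $\varphi(x_n)>1-\varepsilon$ for $n\ge m$, then $\|x_n+x_k\|>2-2\varepsilon$ for $n,k\ge m$, and the parallelogram law gives $\|x_n-x_k\|^2=4-\|x_n+x_k\|^2< 4-(2-2\varepsilon)^2$ for $\varepsilon<1$. So $(x_n)$ is Cauchy: ANP-I holds.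

*$\ell_1(\Gamma)$, any $\Gamma$.* A separable subspace lies in $\ell_1(\Gamma_0)$ with $\Gamma_0$ countable, a separable dual, so the RNP holds. Let $\Phi$ be the set of finitely supported functions in the unit ball of $c_0(\Gamma)$, a norming set. If $(x_n)$ is asymptotically normed by $\Phi$, then for each $\varepsilon$ there is a finite $F\subset\Gamma$ with $\sum_{\gamma\in F}|x_n(\gamma)|>1-\varepsilon$ eventually. So all but finitely many $x_n$ are within $\varepsilon$ of the unit ball of the finite-dimensional space $\ell_1(F)$. Hence $\{x_n\}$ is totally bounded and has a convergent subsequence: $\Phi$-ANP-II. Two warnings come from $\Gamma=\mathbb N$. The sequence $e_1,e_2,e_1,e_2,\dots$ is asymptotically normed by $\Phi$ (use $(1,1,0,\dots)$), so $\Phi$-ANP-I fails for this norm; this alone says nothing about ANP-I, where the norm may be changed. And with $B(\ell_\infty)$ in place of $\Phi$ even III fails: $(e_n)$ is normed by $(1,1,1,\dots)$, while a point of $\bigcap_n\overline{co}\{e_k:k\ge n\}$ has all coordinates $0$ and coordinate sum $1$. The choice of $\Phi$ matters, and fewer functionals make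 the property easier.

*$c_0$.* The unit ball is not dentable. Given $x$ in it, let $y_n^{\pm}$ be $x$ with its $n$-th coordinate replaced by $\pm1$. Then $\|y_n^\pm-x\|\ge1-|x(n)|>\frac12$ for large $n$, while $\frac12(y_n^++y_n^-)\to x$. So the RNP fails. On the ANP side, let $\Phi$ be any norming set for the usual norm and $x_n=e_1+\dots+e_n$. If $\varphi\in\Phi$ has $\varphi(e_1)>1-\varepsilon$, then, $\varphi$ being in the unit ball of $\ell_1$, its other coordinates have absolute sum less than $\varepsilon$, so $\varphi(x_n)>1-2\varepsilon$ for all $n$. Thus $(x_n)$ is asymptotically normed, but a point of $\bigcap_n\overline{co}\{x_k:k\ge n\}$ has all coordinates $1$. So $\Phi$-ANP-III fails for every $\Phi$. (Other equivalent norms do not help: Section 11.)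

All three tests support the guess. It is nevertheless false, for each $k$.

## 2. Long James spaces and the two theorems

For an ordinal $\eta\ge1$, a function $x:[0,\eta]\to\mathbb R$ and a finite set $\{\alpha_0<\dots<\alpha_k\}\subset[0,\eta]$, call $\sum_{i=1}^k|x(\alpha_i)-x(\alpha_{i-1})|^2$ the *squared variation* of $x$ along that set (it is $0$ for one point), and put
$$\|x\|_J=\sup\Big\{\Big(\sum_{i=1}^k|x(\alpha_i)-x(\alpha_{i-1})|^2\Big)^{1/2}:0\le\alpha_0<\dots<\alpha_k\le\eta\Big\}.$$

**Definition (long James space).** $J(\eta)$ is the space of all $x:[0,\eta]\to\mathbb R$ with $x(0)=0$, $\|x\|_J<\infty$, and $x$ continuous for the order topology, that is, $x(\lambda)=\lim_{\gamma\uparrow\lambda}x(\gamma)$ for every limit ordinal $\lambda\le\eta$.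

Small cases: $J(1)$ is $\mathbb R$. In $J(2)$, with $x(1)=a$ and $x(2)=b$, $\|x\|_J^2=\max(a^2+(b-a)^2,\,b^2)$. An element of $J(\omega)$ is a sequence with $x(0)=0$ and bounded squared variations; such a sequence converges (otherwise disjoint pairs with differences $>\varepsilon$ would make the squared variation unbounded), and $x(\omega)$ is its limit. In $J(\omega+1)$ the function $1_{\{\omega,\omega+1\}}$ has all squared variations at most $1$ but does not belong to the space, because it jumps at the limit $\omega$. Such missing jumps will be our points of $X^{**}\setminus X$.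

The counterexample is $J(\omega_1)$, a space studied by G. A. Edgar. Some terms are needed to state the complements. A norm is *rotund* if $\|x\|=\|y\|=1$, $\|x+y\|=2$ imply $x=y$. It is *LUR* (locally uniformly rotund) if $\|x_n\|=\|x\|=1$, $\|x_n+x\|\to2$ imply $x_n\to x$; the Hilbert norm is LUR by the parallelogram law, and the norm of $\ell_1$ is not even rotund. A space has the *sequential Kadec–Klee property* if weak and norm convergence of sequences to a point of $S(X)$ coincide on $S(X)$. Stationary sets are recalled in Section 6. For $x^{**}\in X^{**}$ write $\sup_\Phi x^{**}=\sup_{\varphi\in\Phi}x^{**}(\varphi)$; this is at most $\|x^{**}\|$.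

**Theorem A.** $J(\omega_1)$ has the RNP but fails ANP-III, hence fails ANP-II and ANP-I. So for no $k$ does "ANP-$k$ $\iff$ RNP" hold for all Banach spaces.

**Theorem B.**

1. (Characterization.) $(X,\|\cdot\|)$ has $\Phi$-ANP-III iff $\sup_\Phi x^{**}<\|x^{**}\|$ for every $x^{**}\in X^{**}\setminus X$. It has $\Phi$-ANP-II iff it has $\Phi$-ANP-III and the sequential Kadec–Klee property. It has $\Phi$-ANP-I iff it has $\Phi$-ANP-II and is rotund. If $X$ has an equivalent LUR norm, then ANP-I, ANP-II and ANP-III are equivalent for $X$.
2. ANP-III $\Rightarrow$ RNP for every Banach space (known, James–Ho).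
3. (Obstruction.) Let $S\subset\omega_1$ be a stationary set of limit ordinals and $(x_\alpha)_{\alpha<\omega_1}\subset X$ such that (i) for $\lambda\in S$, $x_\beta\to w_\lambda$ weak\* in $X^{**}$ as $\beta\uparrow\lambda$, with $w_\lambda\in X^{**}\setminus X$; (ii) for each $\delta>0$ there is $n$ with $\|\frac1n\sum_{i=1}^n(x_{\lambda_i}-w_{\lambda_i})\|<\delta$ whenever $\lambda_1<\dots<\lambda_n$ are in $S$. Then $X$ fails ANP-III.
4. (Classification.) Every $J(\eta)$ is isometric to a dual space and has the RNP. For each $k$: $J(\eta)$ has ANP-$k$ iff $\eta<\omega_1$.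
5. (Sharp density.) For an infinite cardinal $\kappa$ and each $k$: "RNP $\iff$ ANP-$k$ for all Banach spaces of density $\kappa$" holds iff $\kappa=\aleph_0$.
6. ANP-$k$ is not separably determined: every separable subspace of $J(\omega_1)$ has ANP-I, while $J(\omega_1)$ fails ANP-III.

So ANP-$k$ always implies RNP, and RNP does not imply even the weakest of the three properties.

## 3. Gluing separable subspaces, and dual LUR norms

Two approaches to proving the guess suggest themselves.

The first is to glue. If $X$ has the RNP, every separable closed subspace $Y$ has the RNP, hence by Ghoussoub–Maurey an equivalent norm $\|\cdot\|_Y$ and a norming set $\Phi_Y$ that work for $Y$. It stops at the next step: the definition asks for one norm on $X$ and one norming set, and nothing makes $\|\cdot\|_Y$ and $\|\cdot\|_{Y'}$ agree on $Y\cap Y'$. Theorem B.6 shows that this is no technicality.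

The second works in a dual space $X=Z^*$ with the norming set $\Phi=B(Z)$.

**Lemma 1.** If $Z$ carries a norm whose dual norm on $Z^*$ is LUR, then $Z^*$ with this dual norm has the $B(Z)$-ANP-I.

*Proof.* $B(Z)$ is norming for $Z^*$. Let $(x_n)\subset S(Z^*)$ be asymptotically normed by $B(Z)$, and let $x\in B(Z^*)$ be a $\sigma(Z^*,Z)$-cluster point of $(x_n)$, which exists by weak\* compactness. Given $\varepsilon>0$, take $z\in B(Z)$ and $m$ with $z(x_n)>1-\varepsilon$ for $n\ge m$. Then $z(x)\ge1-\varepsilon$, so $\|x\|\ge1-\varepsilon$ and $\|x_n+x\|\ge z(x_n+x)\ge2-2\varepsilon$ for $n\ge m$. As $\varepsilon$ was arbitrary, $\|x\|=1$ and $\|x_n+x\|\to2$, so $x_n\to x$ by LUR. $\square$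

By a theorem of Kadec (Deville–Godefroy–Zizler, *Smoothness and Renormings in Banach Spaces*, Ch. II), a space $Z$ with separable dual has an equivalent norm whose dual norm is LUR. So separable dual spaces have ANP-I. For nonseparable duals with the RNP this approach lacks the *dual* LUR norm. An LUR norm alone is not enough: the proof uses that $B(Z)$ norms $Z^*$, which fails for a norm that is not a dual norm. Indeed a dual space with the RNP admits an equivalent LUR norm (M. Fabian and G. Godefroy, Studia Math. 91 (1988)). So $J(\omega_1)$ has one, and Theorem A shows that even for dual spaces, RNP together with LUR renormability does not imply ANP-III. (This remark is not used below.)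

To disprove ANP-III one has to defeat all equivalent norms and all norming sets at once. The next section removes sequences from the definition.

## 4. ANP-III as a gap condition on $X^{**}\setminus X$

**Lemma 2.** $(X,\|\cdot\|)$ has $\Phi$-ANP-III iff $\sup_\Phi x^{**}<\|x^{**}\|$ for all $x^{**}\in X^{**}\setminus X$.

Recall Goldstine's theorem: $B(X)$ is weak\* dense in $B(X^{**})$. Recall also that the weak\* topology of $X^{**}$ induces the weak topology on $X$.

**Step 1 ($\Leftarrow$): a cluster point in the bidual reaches its norm on $\Phi$.** Let $(x_n)\subset S(X)$ be asymptotically normed by $\Phi$ and let $x^{**}$ be a weak\* cluster point of $(x_n)$ in $X^{**}$; then $\|x^{**}\|\le1$. For $\varepsilon>0$ take $\varphi\in\Phi$ with $\varphi(x_n)>1-\varepsilon$ eventually; then $x^{**}(\varphi)\ge1-\varepsilon$. So $\sup_\Phi x^{**}=1=\|x^{**}\|$, and the gap condition forces $x^{**}\in X$. For each $n$, $x^{**}$ is a cluster point of the tail $(x_k)_{k\ge n}$, so it lies in the weak closure of the convex set $co\{x_k:k\ge n\}$, which by Mazur's theorem is $\overline{co}\{x_k:k\ge n\}$. The intersection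 contains $x^{**}$.

**Step 2 ($\Rightarrow$): turn a point without gap into a bad sequence.** Assume $\Phi$-ANP-III and let $\sup_\Phi x^{**}=\|x^{**}\|$ with $x^{**}\ne0$. We show $x^{**}\in X$. Scale so that $\|x^{**}\|=1$, and choose $\varphi_k\in\Phi$ with $x^{**}(\varphi_k)>1-\frac1k$. We build $y_n\in S(X)$ and finite sets $F_1\subset F_2\subset\cdots\subset B(X^*)$ (with $F_0=\emptyset$) so that any point common to all the $\overline{co}\{y_k:k\ge n\}$ must equal $x^{**}$. The sets $F_n$ are there to norm, up to a factor $\frac12$, everything met so far.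

Take $y_1\in S(X)$ with $\varphi_1(y_1)>0$. Given $y_1,\dots,y_n$, put $E_n=\mathrm{span}\{x^{**},y_1,\dots,y_n\}\subset X^{**}$ and choose a finite $F_n\supset F_{n-1}$ in $B(X^*)$ with
$$\max_{f\in F_n}|e(f)|\ge\tfrac12\|e\|\qquad(e\in E_n).$$
This is possible: take a finite $\frac14$-net $(e_j)$ of the unit sphere of the finite-dimensional space $E_n$ and $f_j\in B(X^*)$ with $e_j(f_j)>\frac34$, and add the $f_j$ to $F_{n-1}$. If $\|e\|=1$ and $\|e-e_j\|\le\frac14$, then $e(f_j)>\frac34-\frac14=\frac12$. Next choose $y_{n+1}\in S(X)$ with
$$|f(y_{n+1})-x^{**}(f)|<\tfrac1n\ \ (f\in F_n),\qquad\varphi_k(y_{n+1})>1-\tfrac1k\ \ (k\le n+1).$$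

Such vectors (and $y_1$) exist. By Goldstine there is a net $(u_i)$ in $B(X)$ with $u_i\to x^{**}$ weak\*. By weak\* lower semicontinuity of the norm, $\liminf\|u_i\|\ge1$, so $\|u_i\|\to1$ and $u_i/\|u_i\|\to x^{**}$ weak\*. The requirements are finitely many weak\* open conditions satisfied by $x^{**}$, so $u_i/\|u_i\|$ satisfies them for some $i$.

The sequence $(y_n)$ is asymptotically normed by $\Phi$, since $\varphi_k(y_n)>1-\frac1k$ for $n\ge k$. By $\Phi$-ANP-III there is $z\in\bigcap_n\overline{co}\{y_k:k\ge n\}$. Let $f\in F_n$ and $j\ge n$. For every $i\ge j$ we have $f\in F_i$, so $|f(y_{i+1})-x^{**}(f)|<\frac1i\le\frac1j$. Since $z\in\overline{co}\{y_{i+1}:i\ge j\}$, it follows that $|f(z)-x^{**}(f)|\le\frac1j$. Let $j\to\infty$: $f(z)=x^{**}(f)$ for all $f\in\bigcup_nF_n$.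

Now $z-x^{**}$ lies in the closure of $\bigcup_nE_n$. The inequality $\frac12\|e\|\le\sup_{f\in\bigcup F_n}|e(f)|$ holds on $\bigcup_nE_n$, and both sides are continuous in $e$, so it holds on the closure. Applied to $e=z-x^{**}$ it gives $\|z-x^{**}\|=0$, so $x^{**}=z\in X$. $\square$

Step 1, with the gap condition supplied by Step 2, also proves the following.

> (1) If $X$ has $\Phi$-ANP-III and $(x_n)\subset S(X)$ is asymptotically normed by $\Phi$, then every weak\* cluster point of $(x_n)$ in $X^{**}$ lies in $S(X)$.

For instance, with $\Phi=B(X^*)$ we have $\sup_\Phi x^{**}=\|x^{**}\|$ always, so $X$ has the $B(X^*)$-ANP-III iff $X$ is reflexive. This agrees with the tests in Section 1.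

## 5. The indicators $1_{(\beta,\eta]}$ and the missing jumps $w_\lambda$

**Step 1: $J(\eta)$ is a Banach space.** Minkowski's inequality makes $\|\cdot\|_J$ a seminorm, and $|x(\alpha)|=|x(\alpha)-x(0)|\le\|x\|_J$ makes it a norm. In particular the evaluation $\delta_\alpha(x)=x(\alpha)$ is in $B(J(\eta)^*)$. A Cauchy sequence $(x_n)$ converges uniformly, to a continuous $x$ with $x(0)=0$. Letting $m\to\infty$ in the squared variation of $x_n-x_m$ along each fixed finite set gives $\|x_n-x\|_J\le\limsup_m\|x_n-x_m\|_J$, so $\|x\|_J<\infty$ and $x_n\to x$.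

For $\beta<\eta$ put $x_\beta=1_{(\beta,\eta]}$. The set $(\beta,\eta]=[\beta+1,\eta]$ is clopen and misses $0$, so $x_\beta\in J(\eta)$. The function changes value once, so $\|x_\beta\|_J=1$.

**Step 2: sums of disjoint blocks are small.** If $\beta_1<\gamma_1\le\beta_2<\gamma_2\le\dots\le\beta_n<\gamma_n<\eta$, then
$$\Big\|\sum_{i=1}^n(x_{\beta_i}-x_{\gamma_i})\Big\|_J\le\sqrt{2n}.\tag{2}$$
The sum is $\sum_i1_{(\beta_i,\gamma_i]}$, which is $\{0,1\}$-valued because the intervals are disjoint, and it changes value at most $2n$ times along an increasing finite sequence.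

**Step 3: the $x_\beta$ converge weak\* at each limit, to a point outside $J(\eta)$.** Let $X=J(\eta)$, let $\lambda\le\eta$ be a limit ordinal and $f\in X^*$. If the bounded function $\beta\mapsto f(x_\beta)$ had no limit as $\beta\uparrow\lambda$, there would be $a<b$ and $\beta_1<\gamma_1<\beta_2<\gamma_2<\dots<\lambda$ with $f(x_{\beta_i})>b$ and $f(x_{\gamma_i})<a$. By (2), $n(b-a)\le\|f\|\sqrt{2n}$ for all $n$, which is absurd. So $w_\lambda(f):=\lim_{\beta\uparrow\lambda}f(x_\beta)$ exists. It is linear in $f$ with $|w_\lambda(f)|\le\|f\|$, so $w_\lambda\in X^{**}$ and $x_\beta\to w_\lambda$ weak\* as $\beta\uparrow\lambda$. On evaluations,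
$$w_\lambda(\delta_\alpha)=\lim_{\beta\uparrow\lambda}1_{(\beta,\eta]}(\alpha)=1_{[\lambda,\eta]}(\alpha),\tag{3}$$
since $\alpha\ge\lambda$ gives $\alpha>\beta$ for all $\beta<\lambda$, and $\alpha<\lambda$ gives value $0$ once $\beta\ge\alpha$. If $w_\lambda$ were an element $x\in X$, then $x=1_{[\lambda,\eta]}$, which is discontinuous at $\lambda$. So $w_\lambda\in X^{**}\setminus X$. Moreover $\|w_\lambda\|=1$, by (3) with $\alpha=\lambda$.

**Step 4: averages of $x_\lambda-w_\lambda$ are small.** Let $\lambda_1<\dots<\lambda_n<\eta$ be limit ordinals, $f\in B(X^*)$, $\lambda_0:=0$. For $\lambda_{i-1}\le\beta_i<\lambda_i$, (2) with $\gamma_i=\lambda_i$ gives $|\sum_if(x_{\lambda_i}-x_{\beta_i})|\le\sqrt{2n}$. Let each $\beta_i\uparrow\lambda_i$ and take the supremum over $f$: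
$$\Big\|\frac1n\sum_{i=1}^n(x_{\lambda_i}-w_{\lambda_i})\Big\|\le\sqrt{2/n}.\tag{4}$$
A single difference is not small: $(x_\lambda-w_\lambda)(\delta_\lambda)=0-1=-1$.

**The cases $\eta=\omega$ and $\eta=\omega+1$ by hand.** Let $\mathrm{Succ}$ be the set of successor ordinals $\le\eta$ and $\Phi=B(X^*)\cap\mathrm{span}\{\delta_\alpha:\alpha\in\mathrm{Succ}\}$. This is norming for $\|\cdot\|_J$. By continuity, finite sets of points may be moved slightly down into $\{0\}\cup\mathrm{Succ}$. Along such a set the square root of the squared variation is the maximum of $\sum_ic_i(x(\alpha_i)-x(\alpha_{i-1}))$ over $\sum_ic_i^2\le1$, and these functionals lie in $\Phi$ by Cauchy–Schwarz ($\delta_0=0$).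

For $\eta=\omega$, (3) says that $w_\omega$ vanishes on $\Phi$, so $\sup_\Phi w_\omega=0<1=\|w_\omega\|$: the point $w_\omega$ has the gap required by Lemma 2. For $\eta=\omega+1$, however, $w_\omega(\delta_{\omega+1})=1$, so $\sup_\Phi w_\omega=1=\|w_\omega\|$ and $\Phi$-ANP-III fails for $\|\cdot\|_J$. The reason is that now $x_\omega$ exists, and by (3) $w_\omega$ and $x_\omega$ agree at all $\delta_\alpha$ with $\alpha\ne\omega$, hence on $\Phi$.

Now let $\|\cdot\|$ be any equivalent norm on $J(\eta)$ and let $\Phi$ be a norming set for it inside the closed span of $\{\delta_\alpha:\alpha\in\mathrm{Succ}\}$. For a limit $\lambda<\eta$, $w_\lambda$ and $x_\lambda$ agree on $\Phi$, so $\sup_\Phi w_\lambda=\|x_\lambda\|$, while $\|w_\lambda\|\le\liminf_{\beta\uparrow\lambda}\|x_\beta\|$ by weak\* lower semicontinuity. So $\Phi$-ANP-III requires of $h(\beta)=\|x_\beta\|$ that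
$$h(\lambda)<\liminf_{\beta\uparrow\lambda}h(\beta)\qquad\text{for every limit }\lambda<\eta.\tag{5}$$
For countable infinite $\eta$ a real function on $[0,\eta)$ can satisfy (5): enumerate the ordinals below $\eta$ as $\alpha_1,\alpha_2,\dots$ without repetition and put $h(\alpha_n)=-2^{-n}$. For each $\varepsilon>0$ only finitely many values are $\le-\varepsilon$, so $\lim_{\beta\uparrow\lambda}h(\beta)=0>h(\lambda)$. For $\eta=\omega_1$ no function satisfies (5), as we now see.

## 6. Stationary sets and the obstruction

**Definition (club, stationary).** A set $C\subset\omega_1$ is a club if it is unbounded in $\omega_1$ and closed, i.e. contains the supremum of each of its nonempty countable subsets. A set $A\subset\omega_1$ is stationary if it meets every club.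

The intersection of countably many clubs $C_1,C_2,\dots$ is a club. It is clearly closed. Given $\alpha_0$, choose $\alpha_0<\alpha_1<\alpha_2<\cdots$ with $\alpha_j\in C_{i(j)}$, where every index $i$ occurs infinitely often among the $i(j)$; then $\sup_j\alpha_j$ lies in every $C_i$ and exceeds $\alpha_0$. Consequently, a stationary set $S=\bigcup_iA_i$ has a stationary piece $A_i$: otherwise there are clubs $C_i$ with $C_i\cap A_i=\emptyset$, and the club $\bigcap_iC_i$ misses $S$. The limit ordinals $<\omega_1$ form a club. Two clubs meet, so every club is stationary.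

> (6) A stationary $A\subset\omega_1$ contains some limit ordinal $\lambda$ with $\lambda=\sup(A\cap\lambda)$.

Indeed $A$ is unbounded, as it meets every club $(\alpha,\omega_1)$. So the set of limit $\lambda<\omega_1$ with $\lambda=\sup(A\cap\lambda)$ is a club: it is closed, and it is unbounded since the supremum of a strictly increasing sequence from $A$ belongs to it. Hence it meets $A$. Uncountability of $A$ would not do. The set $\{\mu+\omega:\mu<\omega_1\}$ is uncountable, but contains no limit of its own points, since between $\mu$ and $\mu+\omega$ there are only successors.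

**Why (5) fails on $\omega_1$.** For each limit $\lambda$ choose rationals $p<q$ with $h(\lambda)<p<q<\liminf_{\beta\uparrow\lambda}h(\beta)$. There are countably many pairs, so one pair serves a stationary set $A$. Take $\lambda\in A$ as in (6). Near $\lambda$ we have $h>q$, but $h<p$ on $A\cap\lambda$, which is cofinal in $\lambda$: contradiction.

This would finish the case of norming sets inside $\overline{\mathrm{span}}\{\delta_\alpha:\alpha\in\mathrm{Succ}\}$. For an arbitrary $\Phi$ it stops at the equality $\sup_\Phi w_\lambda=\|x_\lambda\|$: a bound $\sup_\Phi w_\lambda<p$ does not bound $\varphi(x_\lambda)$, because $x_\lambda-w_\lambda$ is not small. But (4) says it is small on average. So replace the single vector $x_{\lambda'}$, $\lambda'\in A\cap\lambda$, by an average of $n$ such vectors.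

**Theorem B.3 (restated).** Under (i) and (ii), $X$ fails ANP-III.

*Proof.* Suppose $X$ has an equivalent norm $\|\cdot\|$ and a norming set $\Phi$ with $\Phi$-ANP-III. Condition (i) does not mention the norm, and in (ii) a change to an equivalent norm costs a constant factor, absorbed in $\delta$. So (i) and (ii) hold for $\|\cdot\|$ and its dual and bidual norms, which we use from now on.

**Step 1: one pair $p<q$ for a stationary set.** By Lemma 2, for each $\lambda\in S$ there are rationals $p<q$ with
$$\sup_\Phi w_\lambda<p<q<\|w_\lambda\|.$$
There are countably many pairs, so for one pair the set $A\subset S$ of those $\lambda$ for which it works is stationary. By (6), fix $\lambda\in A$ with $\lambda=\sup(A\cap\lambda)$.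

**Step 2: vectors $x_\beta$ below $\lambda$ are jointly large.** Since $\|w_\lambda\|>q$, there is $f\in B(X^*)$ with $w_\lambda(f)>q$. By (i) there is $\beta_0<\lambda$ with $f(x_\beta)>q$ for all $\beta\in(\beta_0,\lambda)$.

**Step 3: average and compare.** Let $n$ be given by (ii) for $\delta=q-p$. The set $A\cap(\beta_0,\lambda)$ is infinite; choose $\lambda_1<\dots<\lambda_n$ in it and put $u=\frac1n\sum_{i=1}^nx_{\lambda_i}\in X$. Then $\|u\|\ge f(u)>q$. As $\Phi$ is norming, there is $\varphi\in\Phi$ with $\varphi(u)>q$. But $\lambda_i\in A$ gives $w_{\lambda_i}(\varphi)\le\sup_\Phi w_{\lambda_i}<p$. Hence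
$$q-p<\varphi(u)-\frac1n\sum_{i=1}^nw_{\lambda_i}(\varphi)=\Big(\frac1n\sum_{i=1}^n(x_{\lambda_i}-w_{\lambda_i})\Big)(\varphi)\le\Big\|\frac1n\sum_{i=1}^n(x_{\lambda_i}-w_{\lambda_i})\Big\|<q-p,$$
a contradiction. $\square$

One functional $f$ makes all the $x_{\lambda_i}$ large together, which makes the average $u$ large. The functional $\varphi$ is chosen only after $u$, so nothing is assumed about $\Phi$.

**Corollary.** $J(\omega_1)$ fails ANP-III, hence ANP-II and ANP-I.

*Proof.* Let $X=J(\omega_1)$, $x_\alpha=1_{(\alpha,\omega_1]}$, and let $S$ be the set of all limit ordinals $<\omega_1$, which is a club, hence stationary. Condition (i) is Step 3 of Section 5. Condition (ii) is (4), since $\sqrt{2/n}\to0$. $\square$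

It remains, for Theorem A, to prove that $J(\omega_1)$ has the RNP. This is done in Sections 7–9 for every $J(\eta)$.

## 7. The closed span of the indicators is all of $J(\eta)$

The aim is to reduce separable subspaces to countably many indicators. One simple fact is used repeatedly.

> (7) If $r:[0,\eta]\to[0,\theta]$ is nondecreasing and $g:[0,\theta]\to\mathbb R$, then the squared variation of $g\circ r$ along a finite set $F$ equals that of $g$ along $r(F)$. So $\|g\circ r\|_J\le\|g\|_J$, with equality if $r$ is onto.

Repeated values of $r$ contribute $0$. If $r$ is onto, any finite set in $[0,\theta]$ is $r(F)$ for a finite $F$.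

**Proposition 3.** $J(\eta)=D:=\overline{\mathrm{span}}\{x_\beta:\beta<\eta\}$.

*Proof.* For $x\in J(\eta)$ and $\alpha\le\eta$ put $(P_\alpha x)(\xi)=x(\min(\xi,\alpha))$. By (7), and since $P_\alpha x$ is continuous, $P_\alpha x\in J(\eta)$. As $P_\eta x=x$, it suffices to prove $P_\alpha x\in D$ by induction on $\alpha$.

**Step 1: zero and successors.** $P_0x=0$. Comparing values at $\xi\le\gamma$ and $\xi\ge\gamma+1$,
$$P_{\gamma+1}x=P_\gamma x+(x(\gamma+1)-x(\gamma))\,x_\gamma.$$

**Step 2: limits.** Let $\lambda$ be a limit ordinal; we show $P_\gamma x\to P_\lambda x$ in norm as $\gamma\uparrow\lambda$, so that $P_\lambda x\in D$. For $\gamma<\lambda$, $(P_\lambda x-P_\gamma x)(\xi)=x(r(\xi))-x(\gamma)$ with $r(\xi)=\max(\gamma,\min(\xi,\lambda))$, a nondecreasing map into $[\gamma,\lambda]$. Subtracting a constant does not change differences. So $\|P_\lambda x-P_\gamma x\|_J\le v(\gamma)$, where $v(\gamma)^2$ is the supremum of the squared variations of $x$ along finite subsets of $[\gamma,\lambda]$. By continuity of $x$ at $\lambda$, a point $\lambda$ in such a set can be replaced by a slightly smaller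 point, so finite subsets of $[\gamma,\lambda)$ give the same supremum.

The function $v$ is nonincreasing. Suppose $v(\gamma)>\varepsilon>0$ for all $\gamma<\lambda$. Then choose successively finite sets $G_1,G_2,\dots\subset[0,\lambda)$ with $\max G_i<\min G_{i+1}$, each with squared variation $>\varepsilon^2$ (take $G_{i+1}\subset[\max G_i+1,\lambda)$). The squared variation along $G_1\cup\dots\cup G_k$ is at least $k\varepsilon^2$, for every $k$, contradicting $\|x\|_J<\infty$. So $v(\gamma)\to0$. $\square$

In particular $J(\theta)$ is separable for $1\le\theta<\omega_1$.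

**Proposition 4.** If $C\subset[0,\eta)$ is nonempty and $\theta=\mathrm{otp}(C)$ is its order type, then $\overline{\mathrm{span}}\{x_\beta:\beta\in C\}$ is isometric to $J(\theta)$.

*Proof.* Let $r(\xi)=\mathrm{otp}(\{\beta\in C:\beta<\xi\})$ for $\xi\in[0,\eta]$. (If $C$ is the set of even integers in $[0,\omega)$, then $r$ sends $0,1,2,3,4,\dots$ to $0,1,1,2,2,\dots$, and $\omega$ to $\omega$.) Then $r:[0,\eta]\to[0,\theta]$ is nondecreasing, and onto: the $\zeta$-th element $\beta$ of $C$ has $r(\beta)=\zeta$, and $r(\eta)=\theta$. For $\beta\in C$ we have $r(\xi)>r(\beta)$ iff $\xi>\beta$: if $\xi>\beta$ then $\beta$ itself is counted, so $r(\xi)\ge r(\beta)+1$; if $\xi\le\beta$ then $r(\xi)\le r(\beta)$. So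
$$1_{(\beta,\eta]}=1_{(r(\beta),\theta]}\circ r\qquad(\beta\in C).$$
By (7) the linear map $g\mapsto g\circ r$ preserves $\|\cdot\|_J$, so it carries $\mathrm{span}\{1_{(\zeta,\theta]}:\zeta<\theta\}$ isometrically onto $\mathrm{span}\{x_\beta:\beta\in C\}$. The closure of the first space is $J(\theta)$ by Proposition 3; by completeness the closures correspond. $\square$

## 8. A compact topology on the ball makes $J(\eta)$ a dual space

**Proposition 5.** $J(\eta)$ is isometric to a dual space.

*Proof.* Let $X=J(\eta)$, $B=B(X)$, and let $\tau$ be the topology of pointwise convergence on $\mathrm{Succ}$. It is a locally convex topology, and it is Hausdorff: a continuous $x$ with $x(0)=0$ is determined by its values on $\mathrm{Succ}$, since every limit ordinal is a limit of successors.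

**Step 1: $B$ is $\tau$-compact.** Restriction to $\mathrm{Succ}$ maps $(B,\tau)$ homeomorphically into the compact space $[-1,1]^{\mathrm{Succ}}$, so it suffices that the image is closed. Let $z$ be in its closure and put $z(0)=0$. Since squared variations along a fixed finite subset of $\{0\}\cup\mathrm{Succ}$ depend continuously on finitely many values, those of $z$ are $\le1$.

We extend $z$ to limit ordinals $\lambda\le\eta$ by $z(\lambda)=\lim_{\gamma\uparrow\lambda,\,\gamma\in\mathrm{Succ}}z(\gamma)$. The limit exists: otherwise there are $\varepsilon>0$ and successors $\gamma_1<\gamma_2<\dots<\lambda$ with $|z(\gamma_{2i})-z(\gamma_{2i-1})|>\varepsilon$ for all $i$, and the squared variation along $\{\gamma_1,\dots,\gamma_{2k}\}$ is at least $k\varepsilon^2$, which is impossible for large $k$.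

The extension is continuous: if $|z(\gamma)-z(\lambda)|\le\varepsilon$ for all successors $\gamma\in(\gamma_0,\lambda)$, the same holds for limit $\gamma\in(\gamma_0,\lambda)$, because $z(\gamma)$ is a limit of values at successors in $(\gamma_0,\gamma)$.

Finally $\|z\|_J\le1$: in a finite set, replace each limit point by a slightly smaller successor, above the preceding point of the set; the order is kept, and the squared variation changes by as little as we please. So the extended $z$ is in $B$, and the image is closed.

**Step 2: the predual (Dixmier–Ng argument).** Let $Z=\{f\in X^*:f|_B\text{ is }\tau\text{-continuous}\}$, a closed subspace of $X^*$, because norm limits of functionals are uniform limits on $B$. It contains $\delta_\alpha$ for $\alpha\in\mathrm{Succ}$, so it separates points of $X$, and $j:X\to Z^*$, $j(x)(f)=f(x)$, is linear and injective. By definition of $Z$, $j$ is continuous from $(B,\tau)$ to $(Z^*,\sigma(Z^*,Z))$. So $j(B)$ is weak\* compact, and it is convex and symmetric. Its polar in $Z$ is $\{f\in Z:|f(x)|\le1\text{ for all }x\in B\}=B(Z)$. By the bipolar theorem $j(B)$ is the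 polar of $B(Z)$, that is, $j(B)=B(Z^*)$. An injective linear map carrying one closed unit ball onto the other is a surjective isometry, so $X$ is isometric to $Z^*$. $\square$

## 9. The RNP for every $J(\eta)$, and the end of the proof of Theorem A

**Proposition 6.** $J(\eta)$ has the RNP.

*Proof.* If $1\le\theta<\omega_1$, then $J(\theta)$ is separable (Proposition 3) and a dual space (Proposition 5), so it has the RNP. For general $\eta$, let $Y\subset J(\eta)$ be a separable closed subspace. By Proposition 3 each member of a countable dense subset of $Y$ is a limit of finite combinations of the $x_\beta$, so there is a countable nonempty $C\subset[0,\eta)$ with $Y\subset\overline{\mathrm{span}}\{x_\beta:\beta\in C\}$. By Proposition 4,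

> (8) every separable closed subspace of $J(\eta)$ embeds isometrically in $J(\theta)$ for some $\theta$ with $1\le\theta<\omega_1$.

So $Y$ has the RNP. Since all separable closed subspaces of $J(\eta)$ have the RNP, so does $J(\eta)$. $\square$

With the Corollary in Section 6, this proves Theorem A: $J(\omega_1)$ has the RNP and fails ANP-III, ANP-II and ANP-I, so ANP-$k$ $\iff$ RNP is false in general for every $k\in\{I,II,III\}$. $\blacksquare$

A remark: by Lemma 1 and Theorem A, if $Z^*$ is isomorphic to $J(\omega_1)$, then no equivalent norm on $Z$ has an LUR dual norm. This is the exact place where the second approach of Section 3 stops.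

## 10. From ANP-III to ANP-II and ANP-I: Kadec–Klee, rotundity, LUR

This section proves Theorem B.1. Its first sentence is Lemma 2.

**Step 1: $\Phi$-ANP-II implies Kadec–Klee.** (It trivially implies $\Phi$-ANP-III.) Let $x_n\to x$ weakly with $x_n,x\in S(X)$. For $\varepsilon>0$ pick $\varphi\in\Phi$ with $\varphi(x)>1-\varepsilon$; then $\varphi(x_n)>1-\varepsilon$ eventually. So every subsequence of $(x_n)$ is asymptotically normed by $\Phi$, hence has a norm convergent subsequence, whose limit must be the weak limit $x$. Thus $x_n\to x$ in norm.

**Step 2: $\Phi$-ANP-III and Kadec–Klee imply $\Phi$-ANP-II.** Let $(x_n)\subset S(X)$ be asymptotically normed. A point in the weak\* closure of $\{x_n\}$ is either one of the $x_n$ or a weak\* cluster point of the sequence, so by (1) this closure lies in $X$. It is weak\* compact, hence a weakly compact subset of $X$. By Eberlein–Šmulian a subsequence converges weakly; its limit is in $S(X)$ by (1), so by Kadec–Klee the convergence is in norm.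

**Step 3: $\Phi$-ANP-I implies rotund.** (It trivially implies $\Phi$-ANP-II.) If $x\ne y$ in $S(X)$ and $\|x+y\|=2$, then for $\varepsilon>0$ some $\varphi\in\Phi$ has $\varphi(\frac{x+y}2)>1-\frac\varepsilon2$. Since $\varphi(x),\varphi(y)\le1$, both exceed $1-\varepsilon$. So $x,y,x,y,\dots$ is asymptotically normed but diverges.

**Step 4: $\Phi$-ANP-II and rotund imply $\Phi$-ANP-I.** Let $x,y$ be limits of subsequences of an asymptotically normed sequence. For each $\varepsilon$ some $\varphi\in\Phi$ has $\varphi(x),\varphi(y)\ge1-\varepsilon$, so $\|x+y\|\ge2-2\varepsilon$. Hence $\|x+y\|=2$ and $x=y$. Every subsequence is again asymptotically normed, so it has a convergent subsequence, always with the same limit. So the whole sequence converges.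

**Step 5: adding an LUR norm keeps the gap.** Let $(X,\|\cdot\|)$ have $\Phi$-ANP-III and let $|\cdot|$ be an equivalent LUR norm with dual unit ball $\Psi$. We construct an equivalent LUR norm with ANP-III. Put
$$p(x)=(\|x\|^2+|x|^2)^{1/2},\qquad\Phi'=\{a\varphi+b\psi:\varphi\in\Phi,\ \psi\in\Psi,\ a,b\ge0,\ a^2+b^2\le1\}.$$
For $a\varphi+b\psi\in\Phi'$, $|a\varphi(x)+b\psi(x)|\le a\|x\|+b|x|\le p(x)$ by Cauchy–Schwarz, and the supremum of $a\varphi(x)+b\psi(x)$ over $\Phi'$ is $\sup_{a,b}(a\|x\|+b|x|)=p(x)$. So $\Phi'$ is a norming set for $(X,p)$.

The map $x\mapsto(x,x)$ is an isometric embedding of $(X,p)$ into $(X,\|\cdot\|)\oplus_2(X,|\cdot|)$. Its second adjoint is an isometric embedding, so the bidual norm of $p$ is $p^{**}(x^{**})=(\|x^{**}\|^2+|x^{**}|^2)^{1/2}$. On the other hand $\sup_\Psi x^{**}=|x^{**}|$, and maximizing $a\sup_\Phi x^{**}+b|x^{**}|$ over $a,b\ge0$, $a^2+b^2\le1$ (with $a=0$ if $\sup_\Phi x^{**}<0$) gives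
$$\sup_{\Phi'}x^{**}=\big(\max(0,\sup_\Phi x^{**})^2+|x^{**}|^2\big)^{1/2}.$$
For $x^{**}\in X^{**}\setminus X$ we have $x^{**}\neq0$, and Lemma 2 gives $\max(0,\sup_\Phi x^{**})<\|x^{**}\|$, so $\sup_{\Phi'}x^{**}<p^{**}(x^{**})$. By Lemma 2 again, $(X,p)$ has $\Phi'$-ANP-III.

**Step 6: $p$ is LUR, and this gives ANP-I.** Let $p(x_n)=p(x)=1$ and $p(x_n+x)\to2$. Then $2p(x_n)^2+2p(x)^2-p(x_n+x)^2\to0$. This is the sum of the corresponding expressions for $\|\cdot\|$ and $|\cdot|$, and each is nonnegative, because
$$2|x_n|^2+2|x|^2-|x_n+x|^2\ge2|x_n|^2+2|x|^2-(|x_n|+|x|)^2=(|x_n|-|x|)^2,$$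
and likewise for $\|\cdot\|$. So $2|x_n|^2+2|x|^2-|x_n+x|^2\to0$, whence $|x_n|\to|x|$ and then $|x_n+x|\to2|x|$. Here $x\ne0$, so $\big|\frac{x_n}{|x_n|}+\frac{x}{|x|}\big|\to2$. Since $|\cdot|$ is LUR, $\frac{x_n}{|x_n|}\to\frac{x}{|x|}$, so $x_n\to x$.

An LUR norm is rotund (use a constant sequence). It has the sequential Kadec–Klee property: if $x_n\to x$ weakly in the unit sphere, then $\liminf p(x_n+x)\ge p(2x)=2$ by weak lower semicontinuity, so $x_n\to x$. By Steps 2 and 4, $(X,p)$ has $\Phi'$-ANP-I. So for an LUR renormable space ANP-III implies ANP-I, and the three properties are equivalent. $\square$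

## 11. ANP-III implies the RNP

This section proves Theorem B.2. The measure-theoretic form of the RNP is used: scalar densities against a countable norming set are assembled into a vector density, and (1) guarantees that the assembled object lies in $X$.

**Step 1: reductions.** The RNP is separably determined and ANP-III is hereditary, so let $X$ be separable with $\Phi$-ANP-III for its norm. There is a countable nonempty $\Phi_0\subset\Phi$ that is still norming: for each point $d$ of a countable dense set and each $k$ pick $\varphi\in\Phi$ with $\varphi(d)>\|d\|-\frac1k$; then $x\mapsto\sup_{\Phi_0}\varphi(x)$ is $1$-Lipschitz and agrees with the norm on a dense set. In particular $\Phi_0$ separates points of $X$.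

Let $m$ be an $X$-valued countably additive measure of bounded variation, $m\ll P$ with $P$ finite, and let $\mu=|m|$ be its variation, a finite measure with $\mu\ll P$. It suffices to find a bounded Bochner density of $m$ with respect to $\mu$; multiplying by $d\mu/dP$ gives one with respect to $P$. We may assume $\mu\ne0$.

**Step 2: the scalar densities have supremum $1$.** For $\varphi\in\Phi_0$ we have $|\varphi(m(A))|\le\mu(A)$, so $d(\varphi\circ m)/d\mu$ has a version $g_\varphi$ with $|g_\varphi|\le1$. Put $g=\sup_{\Phi_0}g_\varphi\le1$. For measurable $A$ and $\varphi\in\Phi_0$, $\varphi(m(A))=\int_Ag_\varphi\,d\mu\le\int_Ag\,d\mu$, so $\|m(A)\|\le\int_Ag\,d\mu$. Summing over finite partitions of $A$ and taking the supremum, $\mu(A)\le\int_Ag\,d\mu$. Since $g\le1$, this forces $g=1$ $\mu$-a.e.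

**Step 3: approximate by a martingale.** The $\sigma$-algebra generated by $\{g_\varphi:\varphi\in\Phi_0\}$ is countably generated (by the sets $\{g_\varphi>t\}$, $t$ rational). Let $\Sigma_n$ be increasing finite algebras whose union generates it. Put $X_n=\sum_A\frac{m(A)}{\mu(A)}1_A$, summed over the atoms $A$ of $\Sigma_n$ with $\mu(A)>0$. Then $\|X_n\|\le1$, and by martingale convergence $\varphi(X_n)=E_\mu[g_\varphi\,|\,\Sigma_n]\to g_\varphi$ $\mu$-a.e. for all $\varphi\in\Phi_0$. As $\Phi_0$ is countable, there is a measurable $\mu$-null set $N$ such that for $\omega\notin N$ we have $\varphi(X_n(\omega))\to g_\varphi(\omega)$ for all $\varphi\in\Phi_0$ and $\sup_{\Phi_0}g_\varphi(\omega)=1$.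

**Step 4: $X_n(\omega)$ converges weakly in $X$ for $\omega\notin N$.** Fix $\omega\notin N$. Since $1\ge\|X_n(\omega)\|\ge\varphi(X_n(\omega))\to g_\varphi(\omega)$ and $g_\varphi(\omega)$ can be chosen near $1$, $\|X_n(\omega)\|\to1$. For large $n$ put $Y_n(\omega)=X_n(\omega)/\|X_n(\omega)\|$. Then $\varphi(Y_n(\omega))\to g_\varphi(\omega)$, so choosing $\varphi$ with $g_\varphi(\omega)>1-\varepsilon$ shows that $(Y_n(\omega))$ is asymptotically normed by $\Phi$. By (1), all its weak\* cluster points lie in $X$. Each such point $x$ satisfies $\varphi(x)=g_\varphi(\omega)$ for all $\varphi\in\Phi_0$, and $\Phi_0$ separates points of $X$. So there is exactly one cluster point, and by weak\* compactness of $B(X^{**})$ the sequence $Y_n(\omega)$ converges to it weak\*, that is, weakly in $X$. Hence $X_n(\omega)$ also converges weakly, to some $x(\omega)\in X$ with $\varphi(x(\omega))=g_\varphi(\omega)$ for $\varphi\in\Phi_0$. Put $x=0$ on $N$.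

**Step 5: $x(\cdot)$ is the density.** For $f\in X^*$, $f(x(\cdot))$ is off $N$ the limit of the measurable functions $f(X_n)$, so $x(\cdot)$ is weakly measurable; it is bounded by $1$ and its range is in a separable space. By Pettis's theorem it is strongly measurable, hence Bochner integrable. For $\varphi\in\Phi_0$, $\varphi(\int_Ax\,d\mu)=\int_Ag_\varphi\,d\mu=\varphi(m(A))$. As $\Phi_0$ separates points, $\int_Ax\,d\mu=m(A)$. $\square$

In particular $c_0$, which fails the RNP, fails ANP-III in every equivalent norm and for every norming set.

## 12. The threshold $\omega_1$, the density $\aleph_1$, and separable subspaces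

**Theorem B.4.** That every $J(\eta)$ is isometric to a dual space and has the RNP is Propositions 5 and 6. If $\eta\ge\omega_1$, take $C=[0,\omega_1)\subset[0,\eta)$ in Proposition 4: $J(\eta)$ contains an isometric copy of $J(\omega_1)$. Since ANP-III is hereditary, $J(\eta)$ fails ANP-III by Theorem A, hence fails ANP-II and ANP-I.

If $\eta<\omega_1$, then $J(\eta)$ is isometric to a separable dual $Z^*$. By Kadec's theorem (Section 3), $Z$ has an equivalent norm whose dual norm is LUR, and by Lemma 1 $Z^*$ with that norm has the $B(Z)$-ANP-I. So $J(\eta)$ has ANP-I, hence ANP-II and ANP-III. $\square$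

**Theorem B.5.** Let $\kappa=\aleph_0$. Every separable space has an equivalent LUR norm (Kadec), so by B.1 the three ANP's coincide for separable spaces, and they are equivalent to the RNP by the Ghoussoub–Maurey theorem.

Let $\kappa\ge\aleph_1$ and $X=J(\omega_1)\oplus\ell_2(\kappa)$. By Proposition 3 the span of $\aleph_1$ vectors is dense in $J(\omega_1)$, and $\ell_2(\kappa)$ has density $\kappa$, so $X$ has density $\kappa$. It has the RNP, as a finite direct sum of spaces with the RNP. It contains $J(\omega_1)$ as a closed subspace, so it fails ANP-III, hence ANP-II and ANP-I. So the equivalence fails at density $\kappa$ for each $k$. $\square$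

The density of $J(\omega_1)$ itself is exactly $\aleph_1$: it is at most $\aleph_1$ by Proposition 3, and $\|x_\beta-x_\gamma\|_J\ge1$ for $\beta\ne\gamma$, so the space is not separable. By B.5 this is the smallest density that a counterexample can have.

**Theorem B.6.** By (8), every separable closed subspace of $J(\omega_1)$ embeds isometrically in some $J(\theta)$ with $1\le\theta<\omega_1$, which has ANP-I by B.4. ANP-I is hereditary, so every separable subspace of $J(\omega_1)$ has ANP-I, while $J(\omega_1)$ fails ANP-III. $\square$
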